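\title{Taylor's functional calculus in Banach algebras with a polynomial identity}

\begin{abstract}
Let $\mathcal D(\Omega)$ be J.~L.~Taylor's algebra of entire matrix-valued functions in $n$ noncommuting variables $X_1,\dots,X_n$, let $a_1,\dots,a_n$ be elements of a unital Banach algebra $A$, and let $B$ be the closed subalgebra generated by $1,a_1,\dots,a_n$. We prove the conjecture that a continuous unital homomorphism $\mathcal D(\Omega)\to A$ with $X_j\mapsto a_j$ exists whenever $B$ satisfies a polynomial identity. The value $f(a)$ is bounded by the supremum of $f$ over a ball of $n$-tuples of $i\times i$ matrices, where $i$ and the constants depend only on $n$ and the identity. It follows that $\mathcal D(\Omega)$ is the completion of the free algebra for all submultiplicative seminorms with PI quotient. If the commutator ideal acts nilpotently of order $m$, matrices of size $m$ suffice, and for $n,m\ge2$ size $m-1$ does not. The proof compares, degree by degree and with constants exponential in the degree, the $\ell^1$-norm of the coefficients of a polynomial modulo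 an ideal with its supremum over a matrix ball.
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection*{The problem}
All algebras are complex. Let $M_i$ be the algebra of $i\times i$ matrices with the operator norm, fix $n\ge1$, and let $\Omega=\bigsqcup_{i\ge1}M_i^n$. J.~L.~Taylor's algebra $\mathcal D(\Omega)$ of entire functions in $n$ noncommuting variables consists of the families $f=(f_i)_{i\ge1}$ of holomorphic maps $f_i\colon M_i^n\to M_i$ such that
\[
f_i(sxs^{-1})=s f_i(x)s^{-1},\qquad f_{i+j}(x\oplus y)=f_i(x)\oplus f_j(y)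
\]
for all $i,j\ge1$, $x\in M_i^n$, $y\in M_j^n$ and invertible $s\in M_i$, where $sxs^{-1}$ and $x\oplus y$ are formed coordinatewise. These are the two ways in which a polynomial in noncommuting variables is compatible with linear algebra: it does not depend on the basis, and it respects direct sums. The operations are pointwise, and the topology is that of uniform convergence on compact subsets of each $M_i^n$; it is defined by the submultiplicative seminorms
\[
\|f\|_{(i),r}=\sup\{\|f_i(x)\| : x\in M_i^n,\ \|x_j\|\le r \text{ for all } j\},\qquad i\ge 1,\ r>0 .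
\]
We call $i$ the \emph{level}. The coordinate functions are $X_1,\dots,X_n$.

Let $A\neq0$ be a unital Banach algebra; its norm is submultiplicative, and we do not assume $\|1\|=1$. Let $a_1,\dots,a_n\in A$, and let $B$ be the closed subalgebra generated by $1,a_1,\dots,a_n$. A \emph{functional calculus at $a$} is a continuous homomorphism $\mathcal D(\Omega)\to A$, written $f\mapsto f(a)$, with $1\mapsto1$ and $X_j\mapsto a_j$. For which $a$ does it exist?

An algebra \emph{satisfies} a noncommutative polynomial $g$, in any number of variables, if $g$ vanishes under all substitutions of its elements; $g$ is then an \emph{identity} of the algebra. A unital algebra is a \emph{PI-algebra} if it satisfies some $g\neq0$. We write $B\le M_i$ if $B$ satisfies all identities of $M_i$. It is known that a functional calculus at $a$ can exist only if $B$ is a PI-algebra, and that it does exist in two cases: if $n=2$ and $B\le M_2$, and if $B$ is a topological subquotient of a Banach Azumaya algebra. Here a unital Banach algebra $R$ with center $Z$ is \emph{Azumaya of rank $i^2$}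 if it is a finitely generated projective $Z$-module of constant rank $i^2$ and the natural map $R\otimes_ZR^{\mathrm{op}}\to\operatorname{End}_Z(R)$ is an isomorphism; equivalently, by the Artin--Procesi theorem, $R\le M_i$ and no nonzero homomorphic image of $R$ satisfies all identities of $M_{i-1}$. A \emph{topological subquotient} of $R$ is a Banach algebra topologically isomorphic to the quotient, with the quotient norm, of a closed subalgebra of $R$ by a closed two-sided ideal. The conjecture posed in \cite{FC} is that the necessary condition is sufficient: a functional calculus at $a$ exists whenever $B$ is a PI-algebra. We prove it. The two known sufficient conditions are not used.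

\subsection*{Results}
Let $F=\mathbb C\langle X_1,\dots,X_n\rangle=\bigoplus_{k\ge0}F_k$ be the free unital algebra, graded by degree. It is a subalgebra of $\mathcal D(\Omega)$ (Lemma~\ref{lem:shift}). Put
\[
\theta\colon F\to A,\quad \theta(p)=p(a),\qquad\qquad \rho_0=\max_j\|a_j\|.
\]

\begin{theorem}\label{thm:main}
A functional calculus at $a$ exists if and only if $B$ satisfies a polynomial identity. It is then unique.
\end{theorem}

\begin{theorem}\label{thm:uniform}
For every $n$ and every nonzero noncommutative polynomial $g$ there are $i\ge1$ and $C'\ge1$, depending only on $n$ and $g$, such that whenever $B$ satisfies $g$ the functional calculus at $a$ exists and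
\[
\|f(a)\|\le C'\,\|1\|\,\sup\{\|f_i(x)\| : x\in M_i^n,\ \|x_j\|\le C'\rho_0\}\qquad(f\in\mathcal D(\Omega)).
\]
\end{theorem}

In particular $f(a)$ depends only on the single component $f_i$. If $s$ is a submultiplicative seminorm on $F$, then $\ker s=\{p:s(p)=0\}$ is a two-sided ideal, and Theorem~\ref{thm:uniform} yields a description of $\mathcal D(\Omega)$ in which matrices do not appear.

\begin{theorem}\label{thm:completion}
$\mathcal D(\Omega)$ is the completion of $F$ for the family of all submultiplicative seminorms $s$ on $F$ such that $F/\ker s$ is a PI-algebra.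
\end{theorem}

In one situation the level is determined exactly and the radius can be taken arbitrarily close to $\rho_0$.

\begin{theorem}\label{thm:sharp}
Let $K\subset F$ be the ideal generated by commutators, let $m\ge1$, and suppose that $\theta(K)^m=0$. Then the functional calculus at $a$ exists, and for every $\rho>\rho_0$ there is $C=C(n,m,\rho_0/\rho)$ with
\[
\|f(a)\|\le C\,\|1\|\,\|f\|_{(m),\rho}\qquad(f\in\mathcal D(\Omega)).
\]
For $n\ge2$ and $m\ge2$ the level $m$ cannot be replaced by $m-1$: there are $A$ and $a$ with $\theta(K)^m=0$ for which no estimate $\|p(a)\|\le L\|p\|_{(m-1),r}$ $(p\in F)$ holds, whatever $L$ and $r$.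
\end{theorem}

For general identities the optimal level in Theorem~\ref{thm:uniform} is not determined here.

\subsection*{What has to be proved}
Two cases suggest the answer. If $A=M_i$, take $f(a)=f_i(a)$. If the $a_j$ commute, substitute them into the Taylor series of the entire function $f_1$ on $\mathbb C^n$, which converges absolutely by Cauchy's estimates. A finitely generated PI-algebra is assembled from matrix algebras of bounded size and a nilpotent ideal (Section~\ref{sec:radical}), and nilpotent extensions are modeled by block triangular matrices. One therefore expects that for some $i$ every $p\in F$ that vanishes on $M_i^n$ also vanishes at $a$. Since $F_k$ is finite-dimensional, this gives constants $c_k$ with $\|p(a)\|\le c_k\|p\|_{(i),1}$ for $p\in F_k$. The question is how fast $c_k$ grows. A factor $C^k$ is harmless, because $C^k\|p\|_{(i),1}=\|p\|_{(i),C}$ and the functions in $\mathcal D(\Omega)$ are entire; a factor $k!$ is absorbed by no radius.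

About $A$ we know only that a product of $k\ge1$ of the $a_j$ has norm at most $\rho_0^k$, and that $\theta$ kills certain ideals. So we must replace $p$, modulo such an ideal $\Gamma$, by a polynomial whose coefficients have small $\ell^1$-norm. We call $\Gamma$ \emph{tame} if this can be done with exponential loss (Section~\ref{sec:tame}). Let $T_N$ be the ideal of polynomials vanishing on $M_N^n$. The proof has three parts.
\begin{enumerate}
\item Products of tame ideals are tame (Section~\ref{sec:products}). This already gives Theorem~\ref{thm:sharp}.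
\item If $B$ satisfies $g$, then $\ker\theta\supset T_N^m$ with $N,m$ depending only on $n,g$ (Section~\ref{sec:radical}); this rests on Braun's theorem.
\item $T_N$ is tame for every $N$, by induction on $N$ (Sections~\ref{sec:capelli}--\ref{sec:final}). The step uses the first two parts, Capelli polynomials, and two quantitative statements about invariants of matrices.
\end{enumerate}

\section{Homogeneous expansions in $\mathcal D(\Omega)$}\label{sec:D}

A \emph{word} is a monomial of $F$, possibly empty, and $|w|$ is its length. For $p=\sum c_ww$ put $\|p\|_1=\sum|c_w|$; this norm is submultiplicative. Let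
\[
\mathbb B_i=\{x\in M_i^n:\|x_j\|\le1 \text{ for all } j\},\qquad \|f\|_{(i)}=\|f\|_{(i),1},
\]
and let $T_i$ be the ideal of all $p\in F$ that vanish on $M_i^n$. By convention $\|\cdot\|_{(0)}=0$ and $T_0=F$. We drop the index and write $f(x)$ for $f_i(x)$; by similarity invariance $f(x)$ also makes sense for an $n$-tuple of operators on any finite-dimensional space. From $f(x\oplus0)=f(x)\oplus f(0)$ and $\|w(x)\|\le 1$ on $\mathbb B_i$ we get
\begin{equation}\label{eq:monotone}
\|f\|_{(i),r}\le\|f\|_{(i+1),r},\qquad T_{i+1}\subset T_i,\qquad \|p\|_{(i)}\le\|p\|_1\quad(p\in F).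
\end{equation}
The seminorms $\|\cdot\|_{(i),r}$ thus increase in $i$ and $r$, so every continuous seminorm on $\mathcal D(\Omega)$ is bounded by $L\|\cdot\|_{(i),r}$ for a single triple $L,i,r$.

If $g$ is an identity of $M_i$ and $p_1,p_2,\ldots\in F$, then $g(p_1,p_2,\dots)$ takes the value $g(p_1(x),p_2(x),\dots)=0$ at $x\in M_i^n$, so it lies in $T_i$. Hence $F/T_i$ satisfies all identities of $M_i$. By the Amitsur--Levitzki theorem one of them is the standard polynomial $s_{2i}$, where $s_l(Y_1,\dots,Y_l)=\sum_{\sigma\in\mathfrak S_l}\operatorname{sgn}(\sigma)Y_{\sigma(1)}\cdots Y_{\sigma(l)}$.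

The coefficients of a polynomial can be read off from a single evaluation. Let $V_k$ be the span of the words of length at most $k$, and define the \emph{truncated shifts} $S_j$ on $V_k$ by $S_jw=X_jw$ if $|w|<k$ and $S_jw=0$ if $|w|=k$.

\begin{lemma}\label{lem:shift}
If $p\in F$ has degree at most $k$, then $p(S)1=p$. Hence a nonzero $p$ of degree at most $k$ is not in $T_i$ for $i\ge\dim V_k$, and the map $F\to\mathcal D(\Omega)$ is injective.
\end{lemma}

\begin{proof}
For $t\le k$ we have $S_{j_1}\cdots S_{j_t}1=X_{j_1}\cdots X_{j_t}$. The rest follows from \eqref{eq:monotone}.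
\end{proof}

\begin{lemma}\label{lem:intertwine}
Let $f\in\mathcal D(\Omega)$, $x\in M_i^n$, $y\in M_j^n$, and let $s$ be an $i\times j$ matrix with $x_ls=sy_l$ for all $l$. Then $f(x)s=sf(y)$.
\end{lemma}

\begin{proof}
The invertible matrix $\hat s=\left(\begin{smallmatrix}1&s\\0&1\end{smallmatrix}\right)$ commutes with a block diagonal matrix $x'\oplus y'$ exactly when $x's=sy'$. So $\hat s(x\oplus y)\hat s^{-1}=x\oplus y$, similarity invariance shows that $\hat s$ commutes with $f(x\oplus y)=f(x)\oplus f(y)$, and this is the claim.
\end{proof}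

Let $\mu$ be the normalized arc-length measure on the unit circle $\mathbb T$. For $f\in\mathcal D(\Omega)$ and $k\ge0$ put
\[
f^{(k)}(x)=\int_{\mathbb T}f(\lambda x)\lambda^{-k}\,d\mu(\lambda).
\]
On each level this is the homogeneous part of degree $k$ of the Taylor series of $f_i$ at $0$. The map $x\mapsto\lambda x$ commutes with similarities and direct sums, so $f^{(k)}\in\mathcal D(\Omega)$, and it preserves $r\mathbb B_i$, so
\begin{equation}\label{eq:cauchy}
r^k\|f^{(k)}\|_{(i)}=\|f^{(k)}\|_{(i),r}\le\|f\|_{(i),r}.
\end{equation}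
For $p\in F$, $p^{(k)}$ is the component of $p$ in $F_k$. Since $r\mathbb B_i$ has interior points, $T_i$ is the kernel of $\|\cdot\|_{(i),r}$ on $F$ for every $r>0$, and \eqref{eq:cauchy} shows that $T_i$ is a graded ideal.

\begin{proposition}\label{prop:dense}
$\mathcal D(\Omega)$ is complete and metrizable. For $f\in\mathcal D(\Omega)$ we have $f^{(k)}\in F_k$ and $f=\sum_kf^{(k)}$ in $\mathcal D(\Omega)$. In particular $F$ is dense in $\mathcal D(\Omega)$.
\end{proposition}

\begin{proof}
The seminorms with integer $i$ and $r$ define the topology, so it is metrizable. Holomorphy and the two defining conditions pass to locally uniform limits, so $\mathcal D(\Omega)$ is complete. By \eqref{eq:cauchy}, $\|f^{(k)}\|_{(i),r}=2^{-k}\|f^{(k)}\|_{(i),2r}\le2^{-k}\|f\|_{(i),2r}$, so $\sum_kf^{(k)}$ converges in $\mathcal D(\Omega)$; its value at $x$ is the Taylor series of the entire map $t\mapsto f(tx)$ at $t=1$, which is $f(x)$.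

It remains to show that $h=f^{(k)}$ lies in $F_k$. If $k=0$, then $h_i$ is constant and equal to $h_i(0\oplus\dots\oplus0)=h_1(0)1$. Let $k\ge1$. Lemma~\ref{lem:shift} tells us where to look for the coefficients: write $h(S)1=\sum_{|w|\le k}c_ww\in V_k$. To compare $S$ with an arbitrary $x\in M_i^n$ we need an intertwiner, and since words of length $k+1$ vanish at $S$, we first make $x$ nilpotent by tensoring it with a Jordan block.

On $\mathbb C^{k+1}$ with basis $\varepsilon_0,\dots,\varepsilon_k$ define $J_t\varepsilon_l=\varepsilon_{l+1}$ for $l<k$ and $J_t\varepsilon_k=t\varepsilon_0$; put $J=J_0$ and $x\otimes J_t=(x_1\otimes J_t,\dots,x_n\otimes J_t)$. For $t\neq0$ we have $J_t^{k+1}=t\cdot1$, and $z^{k+1}-t$ has simple roots, so $J_t=s\operatorname{diag}(\lambda_0,\dots,\lambda_k)s^{-1}$. Conjugation by $(1\otimes s)^{-1}$ turns $x\otimes J_t$ into $\bigoplus_l\lambda_lx$, where $h$ takes the value $\bigoplus_l\lambda_l^kh(x)=h(x)\otimes\operatorname{diag}(\lambda_0^k,\dots,\lambda_k^k)$ by homogeneity. Conjugating back gives $h(x\otimes J_t)=h(x)\otimes J_t^k$,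 and $t\to0$ gives $h(x\otimes J)=h(x)\otimes J^k$.

Fix $\xi\in\mathbb C^i$ and define $\Phi\colon V_k\to\mathbb C^i\otimes\mathbb C^{k+1}$ by $\Phi(w)=w(x)\xi\otimes\varepsilon_{|w|}$. Then $(x_j\otimes J)\Phi=\Phi S_j$: on a word $w$ with $|w|<k$ both sides equal $x_jw(x)\xi\otimes\varepsilon_{|w|+1}$, and for $|w|=k$ both vanish. By Lemma~\ref{lem:intertwine},
\[
h(x)\xi\otimes\varepsilon_k=h(x\otimes J)\Phi(1)=\Phi(h(S)1)=\sum_{|w|\le k}c_w\,w(x)\xi\otimes\varepsilon_{|w|}.
\]
The $\varepsilon_k$-components give $h(x)=\sum_{|w|=k}c_ww(x)$, and the $c_w$ depend neither on $x$ nor on $i$.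
\end{proof}

So every $f$ is a noncommutative power series, and a functional calculus must be given by $f(a)=\sum_k\theta(f^{(k)})$. The obvious bound $\|1\|\rho_0^k\|f^{(k)}\|_1$ for the terms is useless when $n\ge2$.

\begin{example}\label{ex:wild}
Let $n\ge2$. The homogeneous polynomial maps $M_l^n\to M_l$ of degree $k$ form a space of dimension at most $l^2(k+1)^{nl^2}$, which is less than $\dim F_k=n^k$ for large $k$. So there are nonzero $p_l\in T_l\cap F_{k_l}$ with $k_1<k_2<\cdots$. For arbitrary scalars $t_l$ the series $\sum_lt_lp_l$ converges in $\mathcal D(\Omega)$, since on level $i$ the terms with $l\ge i$ vanish. Thus $\|f^{(k_l)}\|_1$ can grow as fast as we please, and a functional calculus at $a$ can exist only if $p_l(a)=0$ for all large $l$.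
\end{example}

The same phenomenon is the reason for the necessity of a polynomial identity.

\begin{proposition}\label{prop:necessary}
There is at most one functional calculus at $a$. If it exists, $B$ is a PI-algebra.
\end{proposition}

\begin{proof}
A functional calculus agrees with $\theta$ on the dense subalgebra $F$; this gives uniqueness. By continuity $\|p(a)\|\le L\|p\|_{(i),r}$ for some $L,i,r$, so $T_i\subset\ker\theta$. Then $\theta(F)$ is a quotient of $F/T_i$ and satisfies $s_{2i}$, and so does its closure $B$, by continuity of the operations.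
\end{proof}

\section{Tame ideals}\label{sec:tame}

For a graded ideal $\Gamma\subset F$ and $p\in F_k$ let
\[
|p|_\Gamma=\min\{\|p-p'\|_1:p'\in\Gamma\cap F_k\}.
\]
The minimum exists because $F_k$ is finite-dimensional, and $|\cdot|_\Gamma$ is the quotient norm on $F_k/(\Gamma\cap F_k)$.

\begin{definition}\label{def:tame}
Let $i\ge0$. A graded ideal $\Gamma$ is \emph{$i$-tame} if there is $C\ge1$ with
\[
|p|_\Gamma\le C^{k+1}\|p\|_{(i)}\qquad(k\ge0,\ p\in F_k).
\]
It is \emph{tame} if it is $i$-tame for some $i$.
\end{definition}

An $i$-tame ideal contains $T_i$, since $\|p\|_{(i)}=0$ forces $|p|_\Gamma=0$; tameness is the quantitative form of this inclusion. An $i$-tame ideal is $i'$-tame for $i'\ge i$ by \eqref{eq:monotone}, a graded ideal containing an $i$-tame ideal is $i$-tame, and the only $0$-tame ideal is $F$.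

\begin{lemma}\label{lem:extend}
Let $\Gamma\subset\ker\theta$ be a graded ideal, $i\ge1$, and suppose that $|p|_\Gamma\le\gamma(k)\|p\|_{(i)}$ for all $k\ge0$ and $p\in F_k$. Let $r>0$ be such that $G=\sum_k\gamma(k)(\rho_0/r)^k<\infty$, with $0^0=1$. Then the functional calculus at $a$ exists and $\|f(a)\|\le G\,\|1\|\,\|f\|_{(i),r}$.
\end{lemma}

\begin{proof}
Since $A\ne0$ we have $\|1\|\ge1$, so $\|w(a)\|\le\|1\|\rho_0^{|w|}$ for every word, the empty one included. For $p\in F_k$ and $p'\in\Gamma\cap F_k$ this gives $\|p(a)\|=\|(p-p')(a)\|\le\|1\|\rho_0^k\|p-p'\|_1$, hence $\|p(a)\|\le\|1\|\rho_0^k\gamma(k)\|p\|_{(i)}$. For arbitrary $p\in F$, \eqref{eq:cauchy} gives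
\[
\|p(a)\|\le\|1\|\sum_k\rho_0^k\gamma(k)\|p^{(k)}\|_{(i)}\le\|1\|\sum_k\gamma(k)(\rho_0/r)^k\,\|p\|_{(i),r}.
\]
So $\theta$ is continuous on the dense subalgebra $F$. As $A$ is complete, $\theta$ extends to a continuous linear map on $\mathcal D(\Omega)$ with the same bound, and the extension is multiplicative because multiplication is continuous on both sides.
\end{proof}

The kernel of $\theta$ itself need not be graded: for $n=1$, $A=\mathbb C$, $a=1$ it is generated by $X_1-1$. This is why we look for a graded ideal inside it.

\begin{remark}\label{rem:universal}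
Nothing is lost in passing to tameness. For a proper graded ideal $\Gamma$ the quotient norm of $\|\cdot\|_1$ on $F/\Gamma$ is $\sum_k|p^{(k)}|_\Gamma$; let $A_\Gamma$ be the completion and $a_j$ the class of $X_j$. If the functional calculus at this $a$ exists, then $|p|_\Gamma\le L\|p\|_{(i),r}=Lr^k\|p\|_{(i)}$ on $F_k$, so $\Gamma$ is tame. In particular the conjecture, applied to $A_{T_N}$, contains the statement that $T_N$ is tame.
\end{remark}

\begin{example}\label{ex:K}
The commutator ideal $K$ is the kernel of $F\to\mathbb C[x_1,\dots,x_n]$, $p\mapsto\bar p$, and a polynomial vanishing on $\mathbb C^n$ is zero, so $K=T_1$. For $p\in F_k$ with $\bar p=\sum_\alpha c_\alpha x^\alpha$ the polynomial $\sum_\alpha c_\alpha X_1^{\alpha_1}\cdots X_n^{\alpha_n}$ is congruent to $p$ modulo $K$. There are at most $(k+1)^{n-1}$ exponents $\alpha$ of degree $k$, and $|c_\alpha|\le\|p\|_{(1)}$ by Cauchy's estimate on the unit polydisc $\mathbb B_1$. Hence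
\[
\dim F_k/(K\cap F_k)\le(k+1)^{n-1},\qquad |p|_K\le(k+1)^{n-1}\|p\|_{(1)},
\]
and $K$ is $1$-tame.
\end{example}

\section{Products of tame ideals}\label{sec:products}

\subsection*{The smallest case: $K^2$ in two variables}
Let $n=2$, $X=X_1$, $Y=X_2$. For a word $u$ with $\alpha$ letters $X$ and $\beta$ letters $Y$ let $\pi(u)=X^\alpha Y^\beta$, and extend $\pi$ linearly; it is a projection with kernel $K$. Sort a word from left to right. If the initial segment $u$ is already sorted, a following letter $Y$ costs nothing, since $\pi(u)Y=\pi(uY)$, while a following letter $X$ costs $\pi(u)X-\pi(uX)=X^\alpha[Y^\beta,X]$. Adding up,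
\[
w=\pi(w)+\sum_{w=uXv}X^{\alpha(u)}[Y^{\beta(u)},X]\,v ,
\]
the sum running over the occurrences of $X$ in $w$. For instance $YXYX=X^2Y^2+[Y,X]YX+X[Y^2,X]$. Each correction depends on $u$ only through $\pi(u)$; and since $[Y^\beta,X]\in K$, modulo $K^2$ we may replace $v$ by $\pi(v)$. So for $p=\sum c_ww\in F_k$, $k\ge1$,
\[
p\equiv\pi(p)+\sum_{\alpha+\beta+\gamma+\delta=k-1}d_{\alpha\beta\gamma\delta}\,X^\alpha[Y^\beta,X]X^\gamma Y^\delta \pmod{K^2},
\]
where $d_{\alpha\beta\gamma\delta}$ is the sum of the $c_w$ over all factorizations $w=uXv$ with $\pi(u)=X^\alpha Y^\beta$ and $\pi(v)=X^\gamma Y^\delta$. These numbers are visible on level $2$: the upper right entry of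
\[
p\left(\begin{pmatrix}x&z\\0&x'\end{pmatrix},\begin{pmatrix}y&0\\0&y'\end{pmatrix}\right)
\quad\text{is}\quad z\sum d_{\alpha\beta\gamma\delta}\,x^\alpha y^\beta x'^{\,\gamma}y'^{\,\delta},
\]
because in a product of triangular matrices the corner entry is used exactly once, at an occurrence of $X$. Take $|x|,|y|,|x'|,|y'|\le1$ and $z=1/k$. Both matrices have norm at most $1+1/k$, so the sum is bounded by $k(1+1/k)^k\|p\|_{(2)}\le ek\|p\|_{(2)}$, and Cauchy's estimate bounds each $|d_{\alpha\beta\gamma\delta}|$ by the same number. There are at most $k^3$ terms, each a coefficient times a polynomial of $\ell^1$-norm at most $2$. With Example~\ref{ex:K},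
\[
|p|_{K^2}\le(k+1)\|p\|_{(1)}+2ek^4\|p\|_{(2)} .
\]
Thus $K^2$ is $2$-tame.

\subsection*{The general case}
For arbitrary ideals $\Gamma_1,\Gamma_2$ there are no ordered monomials and no Cauchy estimates. The sorting formula, however, used only that $\pi$ is a projection with kernel the first ideal. We choose $\pi$ with controlled norm by means of an \emph{Auerbach basis}: every finite-dimensional normed space has a basis of unit vectors whose coordinate functionals have norm one (maximize the absolute value of a fixed determinant over tuples of unit vectors and use Cramer's rule). The Cauchy estimates are replaced by the tameness of $\Gamma_1$ and $\Gamma_2$, used one after the other.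

\begin{proposition}\label{prop:product}
Let $\Gamma_1,\Gamma_2$ be graded ideals, $i_1,i_2\ge0$, and let $\gamma_1,\gamma_2,\delta\colon\{0,1,2,\dots\}\to[1,\infty)$ be nondecreasing functions with
\[
|p|_{\Gamma_l}\le\gamma_l(k)\|p\|_{(i_l)}\quad(p\in F_k,\ l=1,2),\qquad \dim F_k/(\Gamma_1\cap F_k)\le\delta(k)
\]
for all $k$. Then for $p\in F_k$
\[
|p|_{\Gamma_1\Gamma_2}\le(1+2enk^2)\,\delta(k)^2\gamma_1(k)\gamma_2(k)\,\|p\|_{(i_1+i_2)} .
\]
\end{proposition}

\begin{proof}
Put $i=i_1+i_2$. The ideal $\Gamma_1\Gamma_2$ is spanned by products of homogeneous elements, so it is graded. If one of the ideals is $F$, the product is the other one and the claim follows from \eqref{eq:monotone}. Let both be proper. Then $\Gamma_l\cap F_0=0$, and $1=|1|_{\Gamma_l}\le\gamma_l(0)\|1\|_{(i_l)}$ forces $i_l\ge1$. For $k=0$ both $|p|_{\Gamma_1\Gamma_2}$ and $\|p\|_{(i)}$ are the absolute value of the scalar $p$. Let $k\ge1$.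

\emph{Step 1: the projection.} For each degree $d$ take an Auerbach basis of $F_d/(\Gamma_1\cap F_d)$ for the norm $|\cdot|_{\Gamma_1}$. It has at most $\delta(d)$ elements. Lift them to $b_s\in F_d$ with $\|b_s\|_1=1$, and regard the coordinate functionals as functionals $\varphi_s$ on $F_d$; they vanish on $\Gamma_1\cap F_d$ and satisfy $|\varphi_s(u)|\le|u|_{\Gamma_1}$. Put $\pi u=\sum_s\varphi_s(u)b_s$ for $u\in F_d$ and extend linearly to $F$. Then
\[
\pi(\Gamma_1)=0,\qquad u-\pi u\in\Gamma_1,\qquad \pi(1)=1,\qquad \|\pi u\|_1\le\delta(d)|u|_{\Gamma_1}\ \ (u\in F_d).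
\]

\emph{Step 2: the sorting formula.} Define linear maps $\Delta_j\colon F\to F\otimes F$ and $H_j\colon F\otimes F\to F$ by
\[
\Delta_j(w)=\sum_{w=uX_jv}u\otimes v\quad(w \text{ a word}),\qquad H_j(u\otimes v)=\bigl(\pi(u)X_j-\pi(uX_j)\bigr)v .
\]
For a word $w=z_1\cdots z_k$ with letters $z_t$ the sum telescopes:
\[
\sum_jH_j\Delta_j(w)=\sum_{t=1}^k\bigl[\pi(z_1\cdots z_{t-1})z_t-\pi(z_1\cdots z_t)\bigr]z_{t+1}\cdots z_k=\pi(1)w-\pi(w).
\]
Hence $p=\pi p+\sum_jH_j\Delta_jp$. The maps $H_j$ have three properties.
\begin{enumerate}
\item[(i)] $H_j(\Gamma_1\otimes F)=0$, since $u\in\Gamma_1$ gives $uX_j\in\Gamma_1$ and $\pi$ kills both.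
\item[(ii)] $H_j(F\otimes\Gamma_2)\subset\Gamma_1\Gamma_2$, since $\pi(u)X_j$ and $\pi(uX_j)$ are both congruent to $uX_j$ modulo $\Gamma_1$.
\item[(iii)] $\|H_jD\|_1\le2\delta(k)\|D\|_1$ for $D\in F_d\otimes F_{k-1-d}$, where $\|D\|_1$ is the $\ell^1$-norm with respect to pairs of words; indeed, for a word $u$ of length $d\le k-1$ both $\|\pi(u)X_j\|_1$ and $\|\pi(uX_j)\|_1$ are at most $\delta(k)$.
\end{enumerate}
By (i) and (ii), modulo $\Gamma_1\Gamma_2$ only the class of $\Delta_jp$ modulo $\Gamma_1\otimes F+F\otimes\Gamma_2$ matters. We need a representative of small $\ell^1$-norm.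

\emph{Step 3: $\Delta_jp$ is small in the supremum norm.} For $D=\sum c_{uv}\,u\otimes v$, $x\in M_{i_1}^n$, $y\in M_{i_2}^n$ and an $i_1\times i_2$ matrix $z$ put $D(x,y)[z]=\sum c_{uv}\,u(x)zv(y)$. Let $x\in\mathbb B_{i_1}$, $y\in\mathbb B_{i_2}$, $\|z\|\le1$, and evaluate $p\in F_k$ at the tuple in $M_i^n$ whose $l$-th entry is $x_l\oplus y_l$ for $l\ne j$ and $\left(\begin{smallmatrix}x_j&z/k\\0&y_j\end{smallmatrix}\right)$ for $l=j$. The entries have norm at most $1+1/k$, and the upper right block of the value is $\frac1k(\Delta_jp)(x,y)[z]$. By homogeneity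
\[
\|(\Delta_jp)(x,y)[z]\|\le k(1+1/k)^k\|p\|_{(i)}\le ek\|p\|_{(i)} .
\]
Write $\Delta_jp=\sum_{d=0}^{k-1}D_{j,d}$ with $D_{j,d}\in F_d\otimes F_{k-1-d}$. Since $D_{j,d}(x,y)[z]=\int_{\mathbb T}(\Delta_jp)(\lambda x,y)[z]\lambda^{-d}\,d\mu(\lambda)$, each $D_{j,d}$ satisfies the same bound.

\emph{Step 4: from the supremum norm to the $\ell^1$-norm.} Fix $D=D_{j,d}=\sum c_{uv}\,u\otimes v$, and let $b_s,\varphi_s$ be the data of Step~1 in degree $d$. Put $f_s=\sum c_{uv}\varphi_s(u)v\in F_{k-1-d}$. Then $\sum_sb_s\otimes f_s=(\pi\otimes\mathrm{id})D\equiv D$ modulo $\Gamma_1\otimes F$. To bound $\|f_s\|_{(i_2)}$, fix $y\in\mathbb B_{i_2}$ and unit vectors $\eta,\zeta\in\mathbb C^{i_2}$, and let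
\[
\psi=\sum c_{uv}\langle v(y)\eta,\zeta\rangle\,u\in F_d,\qquad\text{so that}\qquad\langle f_s(y)\eta,\zeta\rangle=\varphi_s(\psi).
\]
For $x\in\mathbb B_{i_1}$, a unit vector $\xi\in\mathbb C^{i_1}$ and the rank-one operator $z=\langle\,\cdot\,,\zeta\rangle\xi$ of norm one we have $D(x,y)[z]\eta=\psi(x)\xi$. Step~3 gives $\|\psi\|_{(i_1)}\le ek\|p\|_{(i)}$, and the hypothesis on $\Gamma_1$ gives
\[
|\langle f_s(y)\eta,\zeta\rangle|\le|\psi|_{\Gamma_1}\le\gamma_1(k)\,ek\,\|p\|_{(i)} .
\]
Thus $\|f_s\|_{(i_2)}\le\gamma_1(k)ek\|p\|_{(i)}$. By the hypothesis on $\Gamma_2$ there is $f_s'\in F_{k-1-d}$ with $f_s-f_s'\in\Gamma_2$ and $\|f_s'\|_1\le\gamma_2(k)\gamma_1(k)ek\|p\|_{(i)}$. Put $D'_{j,d}=\sum_sb_s\otimes f'_s$. Then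
\[
D_{j,d}-D'_{j,d}\in\Gamma_1\otimes F+F\otimes\Gamma_2,\qquad\|D'_{j,d}\|_1\le\delta(k)\gamma_1(k)\gamma_2(k)\,ek\,\|p\|_{(i)} .
\]

\emph{Step 5: conclusion.} The polynomial $\pi p+\sum_{j,d}H_jD'_{j,d}$ lies in $F_k$ and is congruent to $p$ modulo $\Gamma_1\Gamma_2$. We have $\|\pi p\|_1\le\delta(k)\gamma_1(k)\|p\|_{(i_1)}\le\delta(k)^2\gamma_1(k)\gamma_2(k)\|p\|_{(i)}$, and by (iii) each of the $nk$ remaining terms has $\ell^1$-norm at most $2ek\,\delta(k)^2\gamma_1(k)\gamma_2(k)\|p\|_{(i)}$.
\end{proof}

\begin{corollary}\label{cor:product}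
If $\Gamma_l$ is $i_l$-tame for $l=1,2$, then $\Gamma_1\Gamma_2$ is $(i_1+i_2)$-tame. If $\Gamma$ is $i$-tame, then $\Gamma^m$ is $mi$-tame for every $m\ge1$.
\end{corollary}

\begin{proof}
Take $\gamma_l(k)=C_l^{k+1}$ and $\delta(k)=n^k$. Since $k^2\le2^{k+1}$, we have $1+2enk^2\le(2+4en)^{k+1}$, so $C=(2+4en)n^2C_1C_2$ will do. The second claim follows by induction on $m$.
\end{proof}

\subsection*{Nilpotent commutator ideal}
For powers of $K$ all losses are polynomial in $k$, provided that $K$ is taken as the left factor, where the dimension bound $\delta$ enters. A polynomial loss costs nothing in the radius.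

\begin{proof}[Proof of Theorem~\ref{thm:sharp}]
Let $Q_1(k)=(k+1)^{n-1}$ and $Q_m(k)=(1+2enk^2)(k+1)^{3(n-1)}Q_{m-1}(k)$ for $m\ge2$. These are nondecreasing polynomials with values at least $1$, depending only on $n$ and $m$. We claim that $|p|_{K^m}\le Q_m(k)\|p\|_{(m)}$ for $p\in F_k$. For $m=1$ this is Example~\ref{ex:K}. For $m\ge2$ apply Proposition~\ref{prop:product} with $\Gamma_1=K$, $i_1=1$, $\gamma_1=\delta=Q_1$ and $\Gamma_2=K^{m-1}$, $i_2=m-1$, $\gamma_2=Q_{m-1}$. If $\theta(K)^m=0$, then $K^m\subset\ker\theta$, and Lemma~\ref{lem:extend} with $r=\rho$ gives the estimate with $C=\sum_kQ_m(k)(\rho_0/\rho)^k<\infty$.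

For the sharpness let $n,m\ge2$, let $A$ be the algebra of upper triangular $m\times m$ matrices with matrix units $E_{\mu\nu}$, let $a_1$ be diagonal with distinct entries, $a_2=\sum_{l<m}E_{l,l+1}$, and $a_j=0$ for $j>2$. Each $E_{ll}$ is a polynomial in $a_1$ by Lagrange interpolation, and $E_{l,l+1}=E_{ll}a_2$; products of these give all $E_{\mu\nu}$ with $\mu\le\nu$, so $\theta(F)=A$. Commutators in $A$ lie in the ideal of strictly upper triangular matrices, whose $m$-th power is zero, so $\theta(K)^m=0$. Choose $p_1,\dots,p_{2m-2}\in F$ with images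
\[
E_{11},\,E_{12},\,E_{22},\,E_{23},\,\dots,\,E_{m-1,m-1},\,E_{m-1,m},
\]
and let $p=s_{2m-2}(p_1,\dots,p_{2m-2})$. By the Amitsur--Levitzki theorem $p\in T_{m-1}$. In a nonzero product $E_{\mu_1\nu_1}E_{\mu_2\nu_2}\cdots$ of all these units we have $\mu_t\le\nu_t=\mu_{t+1}$, so the row indices do not decrease; and of the two units with row index $l$, $E_{l,l+1}$ cannot come first, since after it all row indices exceed $l$. So only the listed order survives, and $p(a)=E_{1m}\neq0$ while $\|p\|_{(m-1),r}=0$ for every $r$.
\end{proof}

In this example $K^m\subset\ker\theta$ and $T_{m-1}\not\subset\ker\theta$, so $K^m$ is not $(m-1)$-tame: the level in Corollary~\ref{cor:product} cannot be lowered in general.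

\section{From a polynomial identity to a power of $T_N$}\label{sec:radical}

Recall that an algebra is \emph{primitive} if it has a faithful simple left module, and that the Jacobson radical of a unital algebra $R$ is the intersection of the kernels of all homomorphisms of $R$ onto primitive algebras. We use two theorems. \emph{Kaplansky's theorem}: a primitive PI-algebra is simple and finite-dimensional over its center, which is a field. \emph{Braun's theorem} \cite{Braun}: the Jacobson radical of a finitely generated PI-algebra over a field is nilpotent. These are the only places where the polynomial identity enters the proof of sufficiency.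

\begin{lemma}\label{lem:braun}
Let $\Gamma\subset F$ be an ideal, not necessarily graded, such that $R=F/\Gamma$ is a PI-algebra. Let $N\ge0$ be such that $r\le N$ whenever $M_r$ is a quotient of $R$. Then $T_N^m\subset\Gamma$ for some $m\ge1$.
\end{lemma}

\begin{proof}
If $R=0$ there is nothing to prove. Otherwise let $R'$ be a primitive quotient of $R$, with center $Z$. By Kaplansky's theorem $Z$ is a field and $R'$ is simple and finite-dimensional over $Z$. As a quotient of $F$, the algebra $R'$ has countable dimension over $\mathbb C$. If $t\in Z$ were transcendental over $\mathbb C$, the uncountably many elements $(t-\lambda)^{-1}$, $\lambda\in\mathbb C$, would be linearly independent. So $Z=\mathbb C$, and $R'\cong M_r$ for some $r\ge1$ by Wedderburn's theorem. The composite $F\to R'\cong M_r$ is evaluation at a point of $M_r^n$, so it kills $T_r$, and $T_N\subset T_r$ because $r\le N$. Hence $T_N$ maps into the Jacobson radical of $R$, which is nilpotent by Braun's theorem.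
\end{proof}

The power cannot be avoided: for the triangular algebra in the proof of Theorem~\ref{thm:sharp} the strictly upper triangular matrices form a nilpotent ideal with commutative quotient, so the only matrix quotient is $M_1$, yet $T_1=K\not\subset\ker\theta$. By Lemma~\ref{lem:braun}, Corollary~\ref{cor:product} and Lemma~\ref{lem:extend}, everything now depends on the tameness of $T_N$.

\section{The Capelli ideal}\label{sec:capelli}

Fix $N\ge1$ and put $q=N^2=\dim M_N$. To show that $T_N$ is tame we must, given $p\in F_k$, find $P\in F_k$ with small $\ell^1$-norm that agrees with $p$ \emph{as a function on $M_N^n$}. Functions on $M_N^n$ are accessible to commutative methods, and in Section~\ref{sec:invariants} we expand invariant scalar functions with good bounds. But the expansion is in terms of traces of words, and traces are not noncommutative polynomials: for $N\ge2$ the map $x\mapsto\operatorname{tr}(x_1)1$ is homogeneous of degree one and is not a linear combination of the $x_j$. Traces can nevertheless be absorbed by suitable polynomials. On $M_2$, for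 example, the Cayley--Hamilton identity $y^2=\operatorname{tr}(y)y-\det(y)1$ gives $\operatorname{tr}(y)[x,y]=[x,y^2]$. We need an ideal that absorbs all traces at a bounded cost per factor and is large enough to be tame by the induction hypothesis. The Capelli polynomials provide it.

The \emph{Capelli polynomial} in $q$ alternating variables is
\[
\operatorname{Cap}(Y;Z)=\sum_{\sigma\in\mathfrak S_q}\operatorname{sgn}(\sigma)\,Z_0Y_{\sigma(1)}Z_1Y_{\sigma(2)}\cdots Y_{\sigma(q)}Z_q .
\]
It is multilinear in all $2q+1$ variables and alternating in $Y_1,\dots,Y_q$. For tuples of words $v=(v_1,\dots,v_q)$ and $w=(w_0,\dots,w_q)$ the element $\operatorname{Cap}(v;w)\in F$ is homogeneous, of degree the total length of the words, and $\|\operatorname{Cap}(v;w)\|_1\le q!$. Let $I_N$ be the linear span of all $\operatorname{Cap}(v;w)$. It is a graded two-sided ideal, since multiplication by a word on the left or right only changes $w_0$ or $w_q$. For $N=1$ it contains $1$, so $I_1=F$.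

\begin{lemma}\label{lem:capelli-large}
$T_{N-1}^m\subset I_N$ for some $m\ge1$.
\end{lemma}

\begin{proof}
By multilinearity $F/I_N$ satisfies $\operatorname{Cap}$, and so do its quotients. We show that $M_r$ does not satisfy $\operatorname{Cap}$ for $r\ge N$; then $\operatorname{Cap}\ne0$, and Lemma~\ref{lem:braun} applies with $N-1$ in place of $N$. Choose $q$ distinct matrix units $E_{\mu_1\nu_1},\dots,E_{\mu_q\nu_q}$ in $M_r$ and substitute
\[
Y_l=E_{\mu_l\nu_l},\qquad Z_0=E_{1\mu_1},\qquad Z_l=E_{\nu_l\mu_{l+1}}\ (1\le l<q),\qquad Z_q=E_{\nu_q1}.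
\]
In the term of $\sigma$ the factor $Y_{\sigma(l)}$ stands between $Z_{l-1}$, with column index $\mu_l$, and $Z_l$, with row index $\nu_l$. The term is nonzero only if $(\mu_{\sigma(l)},\nu_{\sigma(l)})=(\mu_l,\nu_l)$ for all $l$, that is, $\sigma=1$. The value is $E_{11}$.
\end{proof}

A \emph{trace monomial} of degree $k$ with $r$ factors is a function $x\mapsto\operatorname{tr}u_1(x)\cdots\operatorname{tr}u_r(x)$ on $M_N^n$, where $u_1,\dots,u_r$ are nonempty words of total length $k$; for $k=r=0$ it is the constant $1$. Note that $r\le k$.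

\begin{lemma}\label{lem:absorb}
Let $\tau$ be a trace monomial of degree $k$ with $r$ factors, and let $\operatorname{Cap}(v;w)$ have degree $d$. There is $P\in F_{k+d}$ with $P(x)=\tau(x)\operatorname{Cap}(v;w)(x)$ for all $x\in M_N^n$ and $\|P\|_1\le N^rq!$.
\end{lemma}

\begin{proof}
Let $c$ be a multilinear alternating map in $q$ arguments from a $q$-dimensional space, and $L$ an endomorphism of that space. Then $c((1+tL)y_1,\dots,(1+tL)y_q)=\det(1+tL)\,c(y_1,\dots,y_q)$, and the coefficient of $t$ gives $\sum_lc(y_1,\dots,Ly_l,\dots,y_q)=\operatorname{tr}(L)\,c(y_1,\dots,y_q)$. Fix $x$ and a word $u$, and apply this to $c(y)=\operatorname{Cap}(y;w(x))$ on $M_N$ and to left multiplication $L$ by $u(x)$. It acts by $u(x)$ on each of the $N$ columns, so $\operatorname{tr}L=N\operatorname{tr}u(x)$, and on $M_N^n$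
\[
\operatorname{tr}(u)\operatorname{Cap}(v;w)=\frac1N\sum_{l=1}^q\operatorname{Cap}(v_1,\dots,uv_l,\dots,v_q;w).
\]
The $uv_l$ are again words, so the formula can be iterated. After $r$ steps we have $q^r$ Capelli terms of degree $k+d$, each with coefficient $N^{-r}$, and $N^{-r}q^rq!=N^rq!$.
\end{proof}

The value $q=N^2$ is dictated by both lemmas: absorption needs as many alternating arguments as $\dim M_N$, and with more than $N^2$ of them $\operatorname{Cap}$ would vanish on $M_N$.

\section{Two estimates on $M_N^n$}\label{sec:invariants}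

Let $\mathcal A=\mathbb C[M_N^n]$ be the algebra of polynomial functions, so that $\mathcal A\otimes M_N$ is the free $\mathcal A$-module of polynomial maps $M_N^n\to M_N$. The unitary group $U(N)$ acts on $M_N^n$ by simultaneous conjugation. A function $\alpha$ is \emph{invariant} if $\alpha(gxg^*)=\alpha(x)$, and a map $h$ to $M_N$ is \emph{equivariant} if $h(gxg^*)=gh(x)g^*$, for all $g\in U(N)$. Elements of $F$ give equivariant maps. We use $U(N)$ because it is compact and preserves $\mathbb B_N$.

\subsection*{Expansion of invariants in trace monomials}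
Let $P_\sigma$, $\sigma\in\mathfrak S_k$, be the operator on $(\mathbb C^N)^{\otimes k}$ with $P_\sigma(\xi_1\otimes\dots\otimes\xi_k)=\xi_{\sigma^{-1}(1)}\otimes\dots\otimes\xi_{\sigma^{-1}(k)}$. \emph{Schur--Weyl duality} is an orthogonal decomposition $(\mathbb C^N)^{\otimes k}=\bigoplus_{\lambda\in\Lambda}W_\lambda\otimes S^\lambda$ in which $g^{\otimes k}$, $g\in U(N)$, acts on the first factors only and $P_\sigma=\bigoplus_\lambda1\otimes\rho_\lambda(\sigma)$; the $W_\lambda\ne0$ are pairwise inequivalent irreducible representations of $U(N)$, and the $\rho_\lambda$ are pairwise inequivalent irreducible unitary representations of $\mathfrak S_k$ on $S^\lambda$. It follows that an operator $\Psi$ commuting with all $g^{\otimes k}$ is a combination $\sum c_\sigma P_\sigma$. The sum has $k!$ terms, so a bound $|c_\sigma|\le\|\Psi\|$ would cost a factorial. Fourier inversion on $\mathfrak S_k$ gives instead $|c_\sigma|\le\|\Psi\|\sum_\lambda d_\lambda^2/k!$, where $d_\lambda=\dim S^\lambda$. Over all irreducible representations the sum of the $d_\lambda^2$ is $k!$, but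 only those occurring in $(\mathbb C^N)^{\otimes k}$ are needed, and for them it is exponential in $k$.

\begin{lemma}\label{lem:traces}
Let $\alpha\in\mathcal A$ be invariant and homogeneous of degree $k$. Then $\alpha=\sum_\tau c_\tau\tau$, a finite sum over trace monomials of degree $k$, with $\sum_\tau|c_\tau|\le(enN^3)^k\sup_{\mathbb B_N}|\alpha|$.
\end{lemma}

\begin{proof}
For $k=0$, $\alpha$ is a constant. Let $k\ge1$ and $\sup_{\mathbb B_N}|\alpha|\le1$. The symmetric $k$-linear form $\tilde\alpha$ on $M_N^n$ with $\tilde\alpha(x,\dots,x)=\alpha(x)$ is given by the polarization formula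
\[
\tilde\alpha(x^{1},\dots,x^{k})=\frac1{2^kk!}\sum_{\epsilon\in\{\pm1\}^k}\epsilon_1\cdots\epsilon_k\,\alpha(\epsilon_1x^{1}+\dots+\epsilon_kx^{k}).
\]
The formula shows that $\tilde\alpha$ is invariant, and that $|\tilde\alpha|\le k^k/k!\le e^k$ when all $x^l\in\mathbb B_N$, since then the arguments of $\alpha$ lie in $k\mathbb B_N$. Let $\iota_j\colon M_N\to M_N^n$ be the coordinate inclusions. Expanding $x=\sum_j\iota_jx_j$ gives
\[
\alpha(x)=\sum_{j_1,\dots,j_k}\beta_{j_1\dots j_k}(x_{j_1},\dots,x_{j_k}),\qquad\beta_{j_1\dots j_k}(y_1,\dots,y_k)=\tilde\alpha(\iota_{j_1}y_1,\dots,\iota_{j_k}y_k),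
\]
with $n^k$ terms. Fix one of the forms $\beta$. It is an invariant $k$-linear form on $M_N$, and $|\beta|\le e^k$ when all $\|y_l\|\le1$.

The trace pairing on $\operatorname{End}((\mathbb C^N)^{\otimes k})=M_N^{\otimes k}$ is nondegenerate, so there is a unique $\Psi$ with $\beta(y)=\operatorname{Tr}(\Psi\,y_1\otimes\dots\otimes y_k)$. Invariance of $\beta$ and uniqueness give $(g^{\otimes k})^*\Psi g^{\otimes k}=\Psi$. The $N^{2k}$ matrix entries of $\Psi$ are values of $\beta$ at matrix units, so $\|\Psi\|$ is at most the Hilbert--Schmidt norm, which is at most $N^ke^k$. By Schur's lemma $\Psi=\bigoplus_\lambda1\otimes\Psi_\lambda$, and $\|\Psi_\lambda\|\le\|\Psi\|$. Put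
\[
c_\sigma=\frac1{k!}\sum_{\lambda\in\Lambda}d_\lambda\operatorname{Tr}\bigl(\Psi_\lambda\rho_\lambda(\sigma^{-1})\bigr).
\]
The Schur orthogonality relations state that $\sum_\sigma\rho_\lambda(\sigma^{-1})_{st}\,\rho_{\lambda'}(\sigma)_{s't'}$ equals $k!/d_\lambda$ if $\lambda=\lambda'$, $s=t'$, $t=s'$, and is zero otherwise. Multiplying by $d_\lambda(\Psi_\lambda)_{ts}/k!$ and summing over $\lambda,s,t$, we obtain $\sum_\sigma c_\sigma\rho_{\lambda'}(\sigma)=\Psi_{\lambda'}$ for every $\lambda'\in\Lambda$, that is, $\Psi=\sum_\sigma c_\sigma P_\sigma$. Now $|\operatorname{Tr}(\Psi_\lambda\rho_\lambda(\sigma^{-1}))|\le d_\lambda\|\Psi\|$ and $\sum_\lambda d_\lambda\le\sum_\lambda d_\lambda\dim W_\lambda=N^k$, so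
\[
\sum_\sigma|c_\sigma|\le\sum_\lambda d_\lambda^2\,\|\Psi\|\le N^{2k}\cdot N^ke^k .
\]
Finally, computing the trace in the standard basis,
\[
\operatorname{Tr}(P_\sigma\,y_1\otimes\dots\otimes y_k)=\sum_{\nu_1,\dots,\nu_k=1}^N\ \prod_{l=1}^k(y_l)_{\nu_{\sigma(l)}\nu_l},
\]
and the sum factors over the cycles of $\sigma$; a cycle $(l,\sigma l,\dots,\sigma^{t-1}l)$ contributes $\operatorname{tr}(y_{\sigma^{t-1}l}\cdots y_{\sigma l}\,y_l)$. Substituting $y_l=x_{j_l}$ gives a trace monomial of degree $k$. The total over the $n^k$ forms $\beta$ is at most $(enN^3)^k$.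
\end{proof}

\subsection*{Division with bounds}
Next we write an element of a submodule of $\mathcal A\otimes M_N$ in terms of fixed generators, with coefficients under control. In each degree linear algebra gives some bound. To see that the bounds are exponential we place all degrees in one Fr\'echet space, that of entire functions, and apply the open mapping theorem once; it loses a fixed factor $\kappa$ in the radius, which is the factor $\kappa^k$ in degree $k$. The theorem requires a closed range, and for that we use three facts about the sheaf $\underline{\mathcal O}$ of holomorphic functions on $\mathbb C^D$, for which see \cite[Ch.~6--7]{Hormander} and \cite[Ch.~V]{GR}. \emph{Oka's theorem}: the kernel and the image of a sheaf homomorphism $\underline{\mathcal O}^M\to\underline{\mathcal O}^q$ are coherent. \emph{Cartan's Theorem B}: $H^1(\mathbb C^D,\mathcal F)=0$ for every coherent analytic sheaf $\mathcal F$. \emph{Cartan's closure theorem}: a locally uniform limit of sections of a coherent subsheaf of $\underline{\mathcal O}^q$ is a section of the subsheaf.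

\begin{lemma}\label{lem:division}
Let $g_1,\dots,g_M\in\mathcal A\otimes M_N$ be equivariant and homogeneous of degrees $d_1,\dots,d_M$. There is $C\ge1$ such that every equivariant $h\in\sum_j\mathcal Ag_j$ that is homogeneous of degree $k$ can be written $h=\sum_j\alpha_jg_j$, where $\alpha_j\in\mathcal A$ is invariant, homogeneous of degree $k-d_j$ (zero if $k<d_j$), and $\sup_{\mathbb B_N}|\alpha_j|\le C^{k+1}\sup_{\mathbb B_N}\|h\|$.
\end{lemma}

\begin{proof}
Let $\mathcal O$ be the Fr\'echet space of entire functions on $M_N^n$, and let $\Phi\colon\mathcal O^M\to\mathcal O\otimes M_N\cong\mathcal O^q$ be the continuous linear map $\Phi(\alpha)=\sum\alpha_jg_j$. Let $\mathcal N$ and $\mathcal S$ be the kernel and the image of the sheaf map $\underline{\mathcal O}^M\to\underline{\mathcal O}^q$ given by the $g_j$; both are coherent. In the cohomology sequence of $0\to\mathcal N\to\underline{\mathcal O}^M\to\mathcal S\to0$ the term $H^1(M_N^n,\mathcal N)$ vanishes, so $\operatorname{im}\Phi$ is the space of all global sections of $\mathcal S$. It is closed in $\mathcal O^q$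 by the closure theorem, hence a Fr\'echet space.

By the open mapping theorem the image of $\{\alpha:\max_j\sup_{\mathbb B_N}|\alpha_j|<1\}$ is a neighborhood of $0$ in $\operatorname{im}\Phi$, so it contains $\{h\in\operatorname{im}\Phi:\sup_{\kappa\mathbb B_N}\|h\|\le1/L\}$ for some $\kappa,L\ge1$. If $h\ne0$, then $\sup_{\kappa\mathbb B_N}\|h\|>0$ and we can scale; so every $h\in\operatorname{im}\Phi$ is $\Phi(\alpha)$ with $\sup_{\mathbb B_N}|\alpha_j|\le L\sup_{\kappa\mathbb B_N}\|h\|$, where $\alpha=0$ for $h=0$.

Let $h$ be as in the statement. Then $\sup_{\kappa\mathbb B_N}\|h\|=\kappa^k\sup_{\mathbb B_N}\|h\|$. Comparing homogeneous parts of degree $k$ in $h=\sum\alpha_jg_j$, we may replace $\alpha_j$ by its homogeneous part of degree $k-d_j$, a polynomial, or by $0$ if $k<d_j$; this part is an average over $\mathbb T$ as in \eqref{eq:cauchy}, so the supremum over $\mathbb B_N$ does not increase. By equivariance of $h$ and of the $g_j$,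
\[
h(x)=g^*h(gxg^*)g=\sum_j\alpha_j(gxg^*)\,g_j(x)\qquad(g\in U(N)).
\]
Integrating over $U(N)$ with normalized Haar measure replaces $\alpha_j$ by an invariant homogeneous polynomial of the same degree, again without increasing the supremum over $\mathbb B_N$. Take $C=\max(L,\kappa)$.
\end{proof}

\section{Tameness of $T_N$ and the main theorems}\label{sec:final}

\begin{proposition}\label{prop:TN}
For every $N\ge0$ the ideal $T_N$ is tame.
\end{proposition}

\begin{proof}
We use induction on $N$. The ideal $T_0=F$ is $0$-tame. Let $N\ge1$ and let $T_{N-1}$ be tame. Its powers are tame by Corollary~\ref{cor:product}, and $I_N$ contains one of them by Lemma~\ref{lem:capelli-large}. So there are $i\ge N$ and $C_1\ge1$ with $|p|_{I_N}\le C_1^{k+1}\|p\|_{(i)}$ for $p\in F_k$.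

Since $\mathcal A$ is Noetherian by the Hilbert basis theorem, the submodule of $\mathcal A\otimes M_N$ generated by the maps $\operatorname{Cap}(v;w)$ is generated by finitely many of them, say $g_j=\operatorname{Cap}(v^{j};w^{j})$ of degree $d_j$, $j=1,\dots,M$. They are homogeneous and equivariant. Let $C_2$ be the constant of Lemma~\ref{lem:division} for these generators.

Let $p\in F_k$. Write $p=p'+h$ with $h\in I_N\cap F_k$ and $\|p'\|_1=|p|_{I_N}\le C_1^{k+1}\|p\|_{(i)}$. The summand $p'$ is already small in $\ell^1$. For $h$ we know only the supremum norm, by \eqref{eq:monotone}: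
\[
\|h\|_{(N)}\le\|p\|_{(N)}+\|p'\|_1\le2C_1^{k+1}\|p\|_{(i)} .
\]
As a map on $M_N^n$, $h$ is equivariant, homogeneous of degree $k$, and a linear combination of maps $\operatorname{Cap}(v;w)$, so it lies in $\sum\mathcal Ag_j$. Lemma~\ref{lem:division} gives $h=\sum\alpha_jg_j$ on $M_N^n$ with invariant $\alpha_j$ of degree $k-d_j$ and $\sup_{\mathbb B_N}|\alpha_j|\le C_2^{k+1}\|h\|_{(N)}$. Lemma~\ref{lem:traces} expands each $\alpha_j$ in trace monomials of degree $k-d_j$, which have at most $k$ factors, with sum of the absolute values of the coefficients at most $(enN^3)^kC_2^{k+1}\|h\|_{(N)}$. Lemma~\ref{lem:absorb} replaces each product $\tau g_j$ by an element of $F_k$ of $\ell^1$-norm at most $N^kq!$. The result is $P\in F_k$ with $P=h$ on $M_N^n$ and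
\[
\|P\|_1\le Mq!\,(enN^4)^kC_2^{k+1}\|h\|_{(N)}\le E^{k+1}C_1^{k+1}\|p\|_{(i)},\qquad E=2Mq!\,enN^4C_2 .
\]
Now $p-(p'+P)=h-P\in T_N\cap F_k$, so $|p|_{T_N}\le\|p'\|_1+\|P\|_1\le(C_1(1+E))^{k+1}\|p\|_{(i)}$. The constant depends neither on $k$ nor on $p$, and $T_N$ is $i$-tame.
\end{proof}

The level grows along the induction. If $T_{N-1}$ is $i_{N-1}$-tame and $m_N$ is an exponent as in Lemma~\ref{lem:capelli-large}, the proof shows that $T_N$ is $i_N$-tame for $i_N=\max(N,m_Ni_{N-1})$.

\begin{proof}[Proof of Theorems~\ref{thm:main} and~\ref{thm:uniform}]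
Uniqueness and necessity are Proposition~\ref{prop:necessary}, so it suffices to prove Theorem~\ref{thm:uniform}. To make the constants independent of $A$ and $a$, we apply Lemma~\ref{lem:braun} not to $\ker\theta$ but to a universal ideal. Let $g\neq0$ and let $\Gamma_g\subset F$ be the ideal generated by all values $g(p_1,p_2,\dots)$ with $p_l\in F$. Then $F/\Gamma_g$ and its quotients satisfy $g$. By Lemma~\ref{lem:shift}, applied to the free algebra on the variables of $g$, there is $N\ge1$ such that $M_r$ does not satisfy $g$ for $r>N$. (Since $M_r$ satisfies no nonzero identity of degree less than $2r$, one may take $N=\max(1,\lfloor\deg g/2\rfloor)$.) By Lemma~\ref{lem:braun}, $T_N^m\subset\Gamma_g$ for some $m$. By Proposition~\ref{prop:TN} and Corollary~\ref{cor:product} the graded ideal $T_N^m$ is $i$-tame for some $i\ge1$, with a constant $C$. All of $N,m,i,C$ depend only on $n$ and $g$. Put $C'=2C$.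

Suppose that $B$ satisfies $g$. Then $\theta(g(p_1,p_2,\dots))=g(\theta p_1,\theta p_2,\dots)=0$, so $T_N^m\subset\Gamma_g\subset\ker\theta$. If $\rho_0>0$, apply Lemma~\ref{lem:extend} with $\Gamma=T_N^m$, $\gamma(k)=C^{k+1}$ and $r=2C\rho_0$; then $G=\sum_kC^{k+1}(2C)^{-k}=2C$, and $\|f(a)\|\le2C\|1\|\,\|f\|_{(i),2C\rho_0}$. If $\rho_0=0$, all $a_j$ vanish, $f\mapsto f_1(0)1$ is the functional calculus, and the estimate holds because $f_i(0)=f_1(0)1$ has norm $|f_1(0)|$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:completion}]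
By Lemma~\ref{lem:shift} and Proposition~\ref{prop:dense}, $F$ is a dense subalgebra of the complete algebra $\mathcal D(\Omega)$, so $\mathcal D(\Omega)$ is the completion of $F$ for the seminorms $\|\cdot\|_{(i),r}$. We show that the family in the statement defines the same topology on $F$. Each $\|\cdot\|_{(i),r}$ belongs to the family: it is submultiplicative, its kernel is $T_i$, and $F/T_i$ satisfies $s_{2i}$. Conversely, let $s\ne0$ belong to the family, and let $A$ be the completion of $F/\ker s$ for the norm induced by $s$, with $a_j$ the class of $X_j$. Then $A$ is a nonzero unital Banach algebra, $B=A$, and an identity $g$ of $F/\ker s$ is an identity of $A$ by continuity. Theorem~\ref{thm:uniform} gives $s(p)=\|p(a)\|\le C's(1)\|p\|_{(i),r}$ for any $r>0$ with $r\ge C'\rho_0$. So $s$ is continuous for the topology induced by $\mathcal D(\Omega)$.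
\end{proof}

\begin{thebibliography}{9}

\bibitem{Braun}
A.~Braun, \emph{The nilpotency of the radical in a finitely generated PI ring}, J. Algebra 89 (1984).

\bibitem{FC}
\emph{A functional calculus for Banach PI-algebras},
\texttt{https://www.projecteuclid.org/\allowbreak accountAjax/\allowbreak Download?\allowbreak downloadType=\allowbreak journal\%20article\allowbreak\&urlId=\allowbreak pjm\%2F1102700216\allowbreak\&isResultClick=True}.

\bibitem{GR}
Grauert and Remmert, \emph{Theory of Stein Spaces}.

\bibitem{Hormander}
H\"ormander, \emph{An Introduction to Complex Analysis in Several Variables}.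

\end{thebibliography}
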